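\title{Suzuki groups as monodromy groups of exponential sums in characteristic two}

\begin{abstract}
For $q=2^{2n+1}$ we study a local system $\mathcal G_q$ of rank $2^n(q-1)$ on the affine line in characteristic two, a normalized Fourier transform of a rank one Artin--Schreier--Witt sheaf. It was conjectured that its geometric and arithmetic monodromy groups over $\mathbb F_q$ are both the Suzuki group $Sz(q)$. We prove that the geometric monodromy group is $Sz(q)$ for every $n\ge1$, and that the arithmetic monodromy group is $Sz(q)$ for $n\equiv1,2\pmod 4$ but $\{\pm1\}\times Sz(q)$ for $n\equiv0,3\pmod4$. So the conjecture fails, first for $q=128$, and only by a sign in the normalizing constant. We give the correct constant and determine the arithmetic monodromy group over every finite field of characteristic two. The proof builds an unramified $Sz(q)$-cover of the affine line from the Suzuki curve and identifies the two local systems through their local monodromy at infinity.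
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The local systems}
Fix a prime $\ell\ne2$ and a field embedding $\overline{\mathbb Q}_\ell\hookrightarrow\mathbb C$, so that $i\in\mathbb Z[i]$ is an element of both fields. Sheaves are $\overline{\mathbb Q}_\ell$-adic, and $\mathrm{Frob}$ denotes geometric Frobenius.

For an $\mathbb F_2$-algebra $R$ let $W_2(R)$ be the group of $2$-Witt vectors of length two: pairs $[a,b]$ with $a,b\in R$ and $[a,b]+[c,e]=[a+c,\,b+e+ac]$. The map $[a,b]\mapsto a^2+2b$ identifies $W_2(\mathbb F_2)$ with $\mathbb Z/4\mathbb Z$. Let $\psi$ be the nontrivial character of $(\mathbb F_2,+)$ and let $\psi_2$ be the faithful character $[a,b]\mapsto i^{\,a^2+2b}$ of $W_2(\mathbb F_2)$. They define the Artin--Schreier sheaf $\mathcal L_{\psi(x)}$ and the Artin--Schreier--Witt sheaf $\mathcal L_{\psi_2([x,0])}$ on $\mathbb A^1/\mathbb F_2$ (see Section~\ref{ss:witt}).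

Let $n\ge1$ and put
\[
q_0=2^n,\qquad q=2q_0^2=2^{2n+1},\qquad t=q-2q_0+1,\qquad N=q+2q_0+1,\qquad d=q_0(q-1).
\]
Here $t$ is the order of the Coxeter torus of the Suzuki group $Sz(q)$, and $d$ is the degree of its nontrivial irreducible complex representations of lowest dimension. Let
\[
f_q(x)=x^{1+d}+\sum_{m=1}^{n-1}x^{(2^m+1)t}\in\mathbb F_2[x];
\]
thus $f_8=x^{15}$, $f_{32}=x^{125}+x^{75}$, $f_{128}=x^{1017}+x^{565}+x^{339}$. Let
\[
\mathcal S_q=\mathcal L_{\psi_2([x^t,0])}\otimes\mathcal L_{\psi(f_q(x))}=\mathcal L_{\psi_2([x^t,\,f_q(x)])},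
\]
a lisse sheaf of rank one on $\mathbb A^1/\mathbb F_2$, and let
\[
\mathcal F_q=R^1\mathrm{pr}_{2!}\,\mathcal L_{\psi_2([x^t,\,f_q(x)+ux])}
\]
be its Fourier transform, a sheaf on the line with coordinate $u$. By \cite{conj}, $\mathcal F_q$ is a rigid local system on $\mathbb A^1/\mathbb F_2$, lisse of rank $d$ and pure of weight one; we use that it is lisse, its rank and its purity. For a finite extension $k/\mathbb F_2$ and $u\in k$,
\begin{equation}\label{eq:tracefn}
\operatorname{Trace}(\mathrm{Frob}_{u,k}\mid\mathcal F_q)=-\sum_{x\in k}\psi_2\bigl(\operatorname{Tr}_{W_2(k)/W_2(\mathbb F_2)}[x^t,\,f_q(x)+ux]\bigr).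
\end{equation}

A lisse sheaf on $\mathbb A^1/k$ is a representation of $\pi_1(\mathbb A^1/k)$. Its \emph{arithmetic monodromy group} over $k$ is the Zariski closure of the image, and its \emph{geometric monodromy group} is the Zariski closure of the image of the normal subgroup $\pi_1(\mathbb A^1/\overline{\mathbb F}_2)$. The quotient by this subgroup is $\operatorname{Gal}(\overline{\mathbb F}_2/k)\cong\widehat{\mathbb Z}$, generated by geometric Frobenius. For an $\ell$-adic unit $\gamma\in\overline{\mathbb Q}_\ell^\times$, the character of this quotient that sends the generator to $\gamma$ is a rank one sheaf; we denote it by $\gamma^{\deg}$ when $k=\mathbb F_2$ and by $\gamma^{\deg_q}$ when $k=\mathbb F_q$. Twisting by $\gamma^{\deg}$ multiplies Frobenius traces over $k'$ by $\gamma^{[k':\mathbb F_2]}$, and the pullback of $\gamma^{\deg}$ to $\mathbb F_q$ is $(\gamma^{2n+1})^{\deg_q}$. Scalars by which we twist are always $\ell$-adic units.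

The Frobenius eigenvalues of $\mathcal F_q$ over $k$ have absolute value $|k|^{1/2}$, so $\mathcal F_q$ can have a finite arithmetic monodromy group only after a twist by $\gamma^{-\deg}$ with $|\gamma|=\sqrt2$. The traces \eqref{eq:tracefn} lie in $\mathbb Z[i]$, and the elements of $\mathbb Z[i]$ of absolute value $\sqrt2$ are the four numbers $\pm1\pm i$. Put
\[
\beta_q=\begin{cases}1+i,&n\text{ odd},\\ 1-i,&n\text{ even},\end{cases}\qquad \mathcal G_q=\mathcal F_q\otimes\beta_q^{-\deg}.
\]
Conjecture~2.2 of \cite{conj} reads as follows.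

\begin{quote}
\emph{For each $q=2^{2n+1}$, $n\ge1$, after pullback to $\mathbb A^1/\mathbb F_q$, the geometric and arithmetic monodromy groups of $\mathcal G_q$ are the group $Sz(q)$ in one of its irreducible complex representations of degree $d=q_0(q-1)$.}
\end{quote}

The geometric group does not depend on the twist. The arithmetic group does: $Sz(q)$ has trivial center, so if the geometric group is $Sz(q)$, then at most one value of $\gamma^{2n+1}$ can make the arithmetic group of $\mathcal F_q\otimes\gamma^{-\deg}$ equal to $Sz(q)$. The arithmetic half of the conjecture asserts that this value is $\beta_q^{2n+1}$.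

\subsection{Results}
Throughout, $\alpha=2^n(-1+i)$ and $\zeta_8=(1+i)/\sqrt2$.

\begin{theorem}\label{thm:main}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] The geometric monodromy group of $\mathcal G_q$ is $Sz(q)$ in an irreducible representation $\Lambda$ of degree $d$.
\item[(b)] On $\mathbb A^1/\mathbb F_q$ we have $\mathcal F_q\cong\mathcal W\otimes\alpha^{\deg_q}$, where $\mathcal W$ is a local system whose geometric and arithmetic monodromy groups are both $\Lambda(Sz(q))$.
\item[(c)] We have $\beta_q^{2n+1}=\alpha$ if $n\equiv1,2\pmod4$ and $\beta_q^{2n+1}=-\alpha$ if $n\equiv0,3\pmod4$. The arithmetic monodromy group of $\mathcal G_q$ over $\mathbb F_q$ is $Sz(q)$ if $n\equiv1,2\pmod4$, and it is $\{\pm1\}\times Sz(q)\ne Sz(q)$ if $n\equiv0,3\pmod4$.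
\end{enumerate}
\end{theorem}

So the conjecture is false as stated. Its geometric half holds for all $q$; its arithmetic half holds exactly when $n\equiv1,2\pmod4$, and the first failure is $q=128$. The defect is a sign, which the next theorem corrects.

\begin{theorem}\label{thm:corrected}
Let $n\ge1$ and $\beta_q'=\sqrt2\,\zeta_8^{\,3(2n+1)}$.
\begin{enumerate}
\item[(i)] For a scalar $\gamma$, the sheaf $\mathcal F_q\otimes\gamma^{-\deg}$ has arithmetic monodromy group $Sz(q)$ over $\mathbb F_q$ if and only if $\gamma^{2n+1}=\alpha$. Exactly one $\gamma\in\{\pm1\pm i\}$ has this property, namely $\beta_q'$. It equals $\beta_q$ if $n\equiv1,2\pmod4$ and $-\beta_q$ if $n\equiv0,3\pmod4$.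
\item[(ii)] For $m\ge1$ let $\Gamma_m$ be the subgroup of $\operatorname{Aut}(Sz(q))$ that contains $Sz(q)$ with index $(2n+1)/\gcd(m,2n+1)$. Over $\mathbb F_{2^m}$ the arithmetic monodromy group of $\mathcal F_q\otimes(\beta_q')^{-\deg}$ is $\Gamma_m$. That of $\mathcal G_q$ is $\Gamma_m$ if $n\equiv1,2\pmod4$ or $m$ is even, and $\{\pm1\}\times\Gamma_m$ if $n\equiv0,3\pmod4$ and $m$ is odd.
\item[(iii)] The trace $\operatorname{Trace}(\mathrm{Frob}_{u,\mathbb F_q}\mid\mathcal F_q)$ is $-\frac q2(1+i)$ at $u=0$. As $u$ runs over $\mathbb F_q^\times$ it takes the values $\alpha$, $-\alpha$, $0$ exactly $\frac{q+2q_0}4$, $\frac{q-2q_0}4$, $\frac{q-2}2$ times.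
\end{enumerate}
\end{theorem}

\subsection{Plan of the proof}
Part (iii) of Theorem~\ref{thm:corrected} is an elementary computation (Section~\ref{sec:traces}); compared with the character table of $Sz(q)$, it already suggests both the group and the constant $\alpha$. The proof of Theorem~\ref{thm:main} does not try to recognize the monodromy group from its properties. Instead we construct a second local system $\mathcal W$ whose monodromy group is $Sz(q)$ by construction, and prove that it is geometrically isomorphic to $\mathcal F_q$.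

The sheaf $\mathcal W$ comes from a Galois extension $L/\mathbb F_q(u)$ with group $Sz(q)$, ramified only at $u=\infty$, which we build from the Suzuki curve (Sections~\ref{sec:curve} and~\ref{sec:cover}). Its inertia group at $\infty$ is a subgroup $B$ of order $q^2(q-1)$; let $K$ be the completion of $L$ there. Since $\mathcal F_q$ is the Fourier transform of a sheaf of rank one, it is determined by its local monodromy $\mathcal F_q(\infty)$, which is irreducible (Section~\ref{ss:fourier}). The irreducible representations of $B$ of dimension $d$ all extend to $Sz(q)$ (Section~\ref{sec:borel}). It therefore suffices to find \emph{one} nonzero vector of $\mathcal F_q(\infty)$ fixed by the inertia group of $K$. Such vectors come from a stationary phase computation: over $K$, a change of variable turns the Witt vector $[x^t,f_q(x)+ux]$ into a small perturbation of one defined over $\mathbb F_2$. We carry this out by hand for $q=8$ in Section~\ref{sec:eight}, where it also shows how the Suzuki curve enters, and in general in Section~\ref{sec:local};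 the cohomological input is a specialization lemma (Section~\ref{sec:spec}). The action of Frobenius on the fixed vectors gives $\alpha$ (Section~\ref{sec:proof1}). Section~\ref{sec:poly} realizes $L$ as the splitting field of a polynomial over $\mathbb F_2(u)$, which gives part (ii) of Theorem~\ref{thm:corrected} and a second determination of $\alpha$.

\section{Background}\label{sec:background}

\subsection{Numerology}
Since $2q=4q_0^2$, we have
\begin{equation}\label{eq:num}
tN=(q+1)^2-4q_0^2=q^2+1,\qquad t(q_0+1)=1+d,\qquad t=1+2q_0(q_0-1).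
\end{equation}
The odd numbers $q-1$, $N$, $t$ are pairwise coprime: a common divisor of $N$ and $t$ divides $N-t=4q_0$, and a common divisor of $q-1$ and $q^2+1=(q-1)(q+1)+2$ divides $2$. By the second identity in \eqref{eq:num},
\[
f_q(x)=h(x^t),\qquad\text{where}\quad h(y)=\sum_{m=1}^ny^{2^m+1}.
\]

\subsection{Witt vectors and Artin--Schreier--Witt sheaves}\label{ss:witt}
Let $R$ be an $\mathbb F_2$-algebra. The addition law gives
\begin{equation}\label{eq:witt}
[a,b]=[a,0]+[0,b],\quad 2[a,0]=[0,a^2],\quad 2[0,b]=0,\quad [a+c,0]=[a,0]+[c,0]+[0,ac].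
\end{equation}
The map $\varphi[a,b]=[a^2,b^2]$ is an endomorphism of $W_2(R)$, and $(\varphi-1)[0,b]=[0,b^2+b]$. For a finite field $k$ of degree $j$ over $\mathbb F_2$ the trace $W_2(k)\to W_2(\mathbb F_2)$ is $1+\varphi+\dots+\varphi^{j-1}$.

The morphism $\varphi-1\colon W_2\to W_2$ is a finite \'etale Galois cover with group $W_2(\mathbb F_2)$. Pulling it back by $\mathbf w\in W_2(R)$ and pushing out along a character gives a lisse sheaf $\mathcal L_{\psi_2(\mathbf w)}$ of rank one on $\operatorname{Spec}R$, given by a character of order dividing $4$; it is normalized so that its Frobenius trace at a point $x$ with values in a finite field $k$ is $\psi_2(\operatorname{Tr}_{W_2(k)/W_2(\mathbb F_2)}\mathbf w(x))$. The construction commutes with base change, $\mathcal L_{\psi_2(\mathbf w+\mathbf w')}\cong\mathcal L_{\psi_2(\mathbf w)}\otimes\mathcal L_{\psi_2(\mathbf w')}$, the sheaf is trivial if $\mathbf w\in(\varphi-1)W_2(R)$, and $\mathcal L_{\psi_2([0,b])}=\mathcal L_{\psi(b)}$.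

Put $\mathbf h(y)=[y,h(y)]$, so that $[x^t,f_q(x)+ux]=\mathbf h(x^t)+[0,ux]$. The map $\mathbf h$ is quadratic: from \eqref{eq:witt} and $(p+p')^{2^m+1}=(p^{2^m}+p'^{\,2^m})(p+p')$ we get
\begin{equation}\label{eq:polar}
\mathbf h(p+p')=\mathbf h(p)+\mathbf h(p')+[0,\langle p,p'\rangle],\qquad \langle p,p'\rangle=pp'+\sum_{m=1}^n\bigl(p^{2^m}p'+p\,p'^{\,2^m}\bigr),
\end{equation}
and $\langle\ ,\ \rangle$ is symmetric and biadditive. On $\mathbb F_q$-points, $\mathbf h$ becomes very simple. Write $\operatorname{Tr}$ for $\operatorname{Tr}_{\mathbb F_q/\mathbb F_2}$.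

\begin{lemma}\label{lem:trace}
For $y\in\mathbb F_q$ we have $\operatorname{Tr}_{W_2(\mathbb F_q)/W_2(\mathbb F_2)}\mathbf h(y)=[\operatorname{Tr}y,0]$.
\end{lemma}

\begin{proof}
By induction $\sum_k[a_k,0]=[\sum_ka_k,\sum_{k<l}a_ka_l]$. Take $a_k=y^{2^k}$ with $k\in\mathbb Z/(2n+1)$. Because $2n+1$ is odd, every unordered pair of distinct indices is $\{k,k+m\}$ for exactly one $k$ and one $m\in\{1,\dots,n\}$, and $a_ka_{k+m}=(y^{2^m+1})^{2^k}$. So the trace of $[y,0]$ is $[\operatorname{Tr}y,\operatorname{Tr}h(y)]$. Adding the trace $[0,\operatorname{Tr}h(y)]$ of $[0,h(y)]$ cancels the second component.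
\end{proof}

\subsection{Suzuki groups}\label{ss:suzuki}
We use the following facts from \cite{suzuki} and \cite[Ch.~XI]{hb}. The group $Sz(q)\subset GL_4(\mathbb F_q)$ is generated by the matrices
\[
S(\lambda,\mu)=\begin{pmatrix}1&&&\\ \lambda&1&&\\ \mu&\lambda^{2q_0}&1&\\ \lambda^{2q_0+2}+\lambda\mu+\mu^{2q_0}&\lambda^{2q_0+1}+\mu&\lambda&1\end{pmatrix}\qquad(\lambda,\mu\in\mathbb F_q),
\]
the matrices $\Delta(\kappa)=\operatorname{diag}(\kappa^{1+q_0},\kappa^{q_0},\kappa^{-q_0},\kappa^{-1-q_0})$ for $\kappa\in\mathbb F_q^\times$, and the antidiagonal matrix $J$ with entries $1$. It is a nonabelian simple group of order $q^2(q^2+1)(q-1)$, and its outer automorphism group is cyclic of order $2n+1$. Every element has order $1$, $2$ or $4$, or has odd order dividing one of $q-1$, $N$, $t$. There are two irreducible representations of degree $d$, complex conjugates of each other. Their character values, and the numbers of nontrivial classes of odd order, are as follows.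
\begin{equation}\label{eq:table}
\begin{array}{l|ccccc}
\text{order of }g\ne1&2&4&\text{divides }q-1&\text{divides }N&\text{divides }t\\ \hline
\text{character value}&-q_0&\pm iq_0&0&1&-1\\
\text{number of classes}&&&\frac{q-2}2&\frac{q+2q_0}4&\frac{q-2q_0}4
\end{array}
\end{equation}
The three numbers in the last row add up to $q-1$.

\subsection{Slopes and the Fourier transform}\label{ss:fourier}
Let $\mathcal M$ be lisse on $\mathbb A^1/\overline{\mathbb F}_2$ and let $\mathcal M(\infty)$ be its restriction to the inertia group $I_\infty$ at $\infty$. This representation has $\operatorname{rk}\mathcal M$ \emph{slopes}, nonnegative rational numbers that measure wild ramification; their sum is the Swan conductor $\operatorname{Sw}_\infty(\mathcal M)$. If two characters of $I_\infty$ have different slopes, their product has the larger slope, and $\operatorname{Sw}_\infty(\mathcal L_{\psi(ux)})\le1$. The Euler--Poincar\'e formula says $\chi_c(\mathbb A^1,\mathcal M)=\operatorname{rk}\mathcal M-\operatorname{Sw}_\infty(\mathcal M)$. We always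 have $H^0_c=0$, and $H^2_c=0$ if $\mathcal M$ has rank one and is not constant.

Suppose all slopes of $\mathcal M(\infty)$ are $>1$, and let $FT(\mathcal M)=R^1\mathrm{pr}_{2!}(\mathrm{pr}_1^*\mathcal M\otimes\mathcal L_{\psi(xu)})$. By \cite[\S2.4]{laumon} and \cite[\S7.4--7.5]{katz}:
\begin{enumerate}
\item[(F1)] $FT(\mathcal M)$ is lisse on $\mathbb A^1$ of rank $\operatorname{Sw}_\infty(\mathcal M)-\operatorname{rk}\mathcal M$, with all slopes at $\infty$ greater than $1$;
\item[(F2)] $FT(\mathcal M)(\infty)\cong FT(\infty,\infty)(\mathcal M(\infty))$, where $FT(\infty,\infty)$ is an exact autoequivalence of the category of $I_\infty$-representations with all slopes $>1$;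
\item[(F3)] $FT(FT(\mathcal M))\cong[-1]^*\mathcal M$ up to a Tate twist; over $\overline{\mathbb F}_2$ this says $FT(FT(\mathcal M))\cong\mathcal M$.
\end{enumerate}

\begin{lemma}\label{lem:fourier}
\begin{enumerate}
\item[(a)] $\mathcal F_q(\infty)$ is an irreducible representation of $I_\infty$ with all slopes $>1$.
\item[(b)] If $\mathcal W$ is lisse on $\mathbb A^1/\overline{\mathbb F}_2$ and $\mathcal W(\infty)\cong\mathcal F_q(\infty)$, then $\mathcal W\cong\mathcal F_q$ on $\mathbb A^1/\overline{\mathbb F}_2$.
\end{enumerate}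
\end{lemma}

\begin{proof}
(a) The sheaves $\mathcal S_q\otimes\mathcal L_{\psi(ux)}$, $u\in\overline{\mathbb F}_2$, are pairwise nonisomorphic, so at most one is constant. For any other $u$ only $H^1_c$ is nonzero, and it has dimension $\operatorname{rk}\mathcal F_q=d$; so the Swan conductor is $d+1$. Tensoring once more with $\mathcal L_{\psi(ux)}$, which has slope $\le1<d+1$ and is its own inverse, we find $\operatorname{Sw}_\infty(\mathcal S_q)=d+1>1$. Now (F1) gives the statement on slopes, and by (F2) $\mathcal F_q(\infty)$ is the image of the one-dimensional representation $\mathcal S_q(\infty)$ under an equivalence of categories, hence irreducible.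

(b) By (a), the facts (F1)--(F3) apply to $\mathcal W$ and to $\mathcal F_q$. Since $\mathcal W$ and $\mathcal F_q$ have the same rank and Swan conductor, $FT(\mathcal W)$ is lisse of the same rank as $FT(\mathcal F_q)\cong\mathcal S_q$, namely one, and by (F2) $FT(\mathcal W)(\infty)\cong FT(\mathcal F_q)(\infty)\cong\mathcal S_q(\infty)$. So $FT(\mathcal W)\otimes\mathcal S_q^{-1}$ is lisse of rank one on $\mathbb A^1$ with trivial action of $I_\infty$. It extends to a lisse sheaf on $\mathbb P^1/\overline{\mathbb F}_2$, which is simply connected. Hence $FT(\mathcal W)\cong\mathcal S_q$, and applying $FT$ gives $\mathcal W\cong\mathcal F_q$.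
\end{proof}

Rank one is essential in the last step: it is what turns an isomorphism of $I_\infty$-representations into a sheaf that is unramified at $\infty$.

\section{The traces over $\mathbb F_q$}\label{sec:traces}

Write $T_q(u)=\operatorname{Trace}(\mathrm{Frob}_{u,\mathbb F_q}\mid\mathcal F_q)$ for $u\in\mathbb F_q$. Over $\mathbb F_q$, Lemma~\ref{lem:trace} reduces \eqref{eq:tracefn} to a sum attached to a quadratic form over $\mathbb F_2$.

\begin{proof}[Proof of Theorem~\ref{thm:corrected}(iii)]
For $x\in\mathbb F_q$ we have $x^{t(q_0+1)}=x^{1+q_0(q-1)}=x$, so $x\mapsto y=x^t$ is a bijection of $\mathbb F_q$ with inverse $y\mapsto y^{q_0+1}$. For $\epsilon\in\mathbb F_2$ we have $\psi_2([\epsilon,0])=\frac{1+i}2+\frac{1-i}2\psi(\epsilon)$. By Lemma~\ref{lem:trace},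
\[
T_q(u)=-\frac{1+i}2\sum_{y\in\mathbb F_q}\psi(\operatorname{Tr}uy^{q_0+1})-\frac{1-i}2\,\Sigma(u),\qquad \Sigma(u)=\sum_{y\in\mathbb F_q}\psi\bigl(\operatorname{Tr}(uy^{q_0+1}+y)\bigr).
\]
For $u=0$ the first sum is $q$ and $\Sigma(0)=0$, so $T_q(0)=-\frac q2(1+i)$. For $u\ne0$ the first sum vanishes because $y\mapsto y^{q_0+1}$ is bijective, so $T_q(u)=\alpha\,\Sigma(u)/(2q_0)$.

Fix $u\ne0$ and put $\chi(y)=\psi(\operatorname{Tr}(uy^{q_0+1}+y))=\pm1$. Then $\chi(y)\chi(y+s)=\chi(s)\,\psi(\operatorname{Tr}(uy^{q_0}s+uys^{q_0}))$, and $\operatorname{Tr}(uys^{q_0})=\operatorname{Tr}(u^{q_0}y^{q_0}s^{q_0^2})$. Therefore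
\[
\Sigma(u)^2=\sum_s\chi(s)\sum_y\psi\bigl(\operatorname{Tr}\bigl(y^{q_0}(us+u^{q_0}s^{q_0^2})\bigr)\bigr)=q\sum_{s:\ us=u^{q_0}s^{q_0^2}}\chi(s).
\]
Since $q-1=2(q_0^2-1)+1$ is prime to $q_0^2-1$, the equation $s^{q_0^2-1}=u^{1-q_0}$ has exactly one solution in $\mathbb F_q^\times$. So $\Sigma(u)^2=q(1\pm1)$ and $\Sigma(u)\in\{0,\pm2q_0\}$. Let $n_\pm$ be the number of $u\neq0$ with $\Sigma(u)=\pm2q_0$. Summing over all $u\in\mathbb F_q$ by orthogonality, $\sum_u\Sigma(u)=q$ (only $y=0$ contributes) and $\sum_u\Sigma(u)^2=q^2$ (only the pairs $y=y'$ contribute). As $\Sigma(0)=0$, this gives $n_+-n_-=q/(2q_0)=q_0$ and $n_++n_-=q^2/(4q_0^2)=q/2$. Hence $n_\pm=(q\pm2q_0)/4$, and the remaining $q-1-q/2=(q-2)/2$ values are $0$.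
\end{proof}

Divide by $\alpha$. Then $T_q(0)/\alpha=iq_0$, and on $\mathbb F_q^\times$ the function $T_q/\alpha$ takes the values $0,1,-1$ exactly as often as the character in \eqref{eq:table} does on the $q-1$ nontrivial classes of odd order. The natural guess is that the Frobenius elements at the points of $\mathbb F_q^\times$ run once through these classes and that $\alpha$ is the right normalizing constant; Section~\ref{sec:poly} confirms this. For $q=8$ we have $\alpha=-2+2i=\beta_8^3$, and the traces of $\mathcal G_8$ over $\mathbb F_8$ are $2i$, then $1$ three times, $-1$ once and $0$ three times, matching the three classes of order $13$, the class of order $5$ and the three classes of order $7$ in $Sz(8)$. With $-\alpha$ in place of $\alpha$ every normalized trace is still a character value, since $-iq_0$, $0$, $\mp1$ all occur in \eqref{eq:table}. Over $\mathbb F_q$ the sign is visible only in the multiplicities.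

\section{Stationary phase for $q=8$}\label{sec:eight}

To understand $\mathcal F_q(\infty)$ we let $u$ be an element with a pole in a local field $K$ and study the sheaf attached to $\mathbf h(x^t)+[0,ux]$ on $\mathbb A^1_K$. As in the classical method of stationary phase, we look for a point around which the linear terms of the two summands cancel.

We first fix a notion of negligible term, for use here and in Section~\ref{sec:local}. Let $K$ be a complete discretely valued field of characteristic two with ring of integers $O$ and maximal ideal $\mathfrak m$, and let $\delta$ be a variable. The pairs with both entries in $\mathfrak m[\delta]$ form a subgroup $W_2(\mathfrak m[\delta])$ of $W_2(K[\delta])$. Write $\mathbf w\sim\mathbf w'$ if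
\[
\mathbf w-\mathbf w'\in(\varphi-1)W_2(K[\delta])+W_2(\mathfrak m[\delta]),
\]
and for $p,p'\in K[\delta]$ write $p\sim p'$ if $[0,p]\sim[0,p']$. Thus $p^2\sim p$, and $p\sim0$ for $p\in\mathfrak m[\delta]$. Terms of the first kind do not change the sheaf; terms of the second kind vanish modulo $\mathfrak m$.

Let $q=8$, so $q_0=2$, $t=5$, $h(y)=y^3$.

\emph{The linear term of $\mathbf h$.} Expand $\mathbf h$ around a point $a\in K$ with a pole. By \eqref{eq:polar},
\[
\mathbf h(a+\delta)=\mathbf h(a)+\mathbf h(\delta)+[0,\,a^2\delta+a\delta+a\delta^2].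
\]
If $a$ is a square, then $a\delta^2=(a^{1/2}\delta)^2\sim a^{1/2}\delta$, and the linear term is $z\delta$ with $z=a^2+a+a^{1/2}$. This sum telescopes if we write $a^{1/2}=\xi^2+\xi$: then $z=\xi^8+\xi$.

\emph{Matching it with $ux$.} Try $x=\lambda(a+\delta)$. Then $y=x^5=\lambda^5(a+\delta)(a^4+\delta^4)$ and $ux=u\lambda a+u\lambda\delta$. We want $y$ close to $a+\delta$ and $u\lambda$ close to $z$. Since $z^2=a^4+a^2+a$ is close to $a^4$, we take $\lambda=\rho^{-2}$ with $\rho^5=z$, and then $u$ must be close to $z\rho^2=\rho^7$. So assume $\xi,\rho\in K$ and $u=\rho^7r$ with $za(r-1)\in\mathfrak m$. Then $ux\sim za+z\delta$, and the terms $z\delta$ cancel.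

\emph{The error in $y$.} Let $O(a^{-j})$ denote an element of $a^{-j}O[\delta]$. We have
\[
y=\frac{(a+\delta)(1+\delta^4/a^4)}{1+a^{-2}+a^{-3}}=a+\delta+\nu,\qquad \nu=a^{-1}+a^{-2}+a^{-2}\delta+O(a^{-3}).
\]
The error $\nu$ is small, but it is paired with the large element $a$. With $p=a+\delta$,
\[
\langle p,\nu\rangle=(p^2+p)\nu+p\nu^2=a^2\nu+a\nu+O(a^{-1})=(a+1+\delta)+1+O(a^{-1})\sim a+\delta.
\]
So a new linear term $\delta$ with coefficient $1$ survives, and
\[
\mathbf h(y)+[0,ux]\sim[\delta,\delta^3+\delta]+[a,\,a^3+a+za].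
\]

\emph{The constant.} We have $za=a^3+a^{3/2}+a^2\sim a$, since $a^3=(a^{3/2})^2$. It remains to treat $\mathbf h(a)=[a,a^3]$. Put $c=\xi^2$, so $a=c^2+c$. By \eqref{eq:witt}, $[a,0]=[c^2,0]-[c,0]+[0,c^2+c^3]\sim[0,c^2+c^3]$, while $a^3=c^6+c^5+c^4+c^3\sim c^5+c^2$. Hence $\mathbf h(a)\sim[0,c^3+c^5]=[0,\xi^6+\xi^{10}]\sim[0,\xi^3+\xi^{10}]=[0,\xi^2z]$. This becomes negligible if $K$ contains $\theta$ with
\[
\theta^8+\theta=\xi^2(\xi^8+\xi),
\]
which is the equation of the Suzuki curve. Over such a field $K$ the Witt vector is equivalent to $[\delta,\delta^3+\delta]$, which is defined over $\mathbb F_2$.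

The computation tells us which local field to use: it should contain $\xi$, $\theta$ and a $t$-th root $\rho$ of $z=\xi^q+\xi$, with $u$ very close to $\rho^{q-1}$. It leaves the factor $r$ free. The next two sections choose $r$ so that this local field is the completion of a global $Sz(q)$-extension of $\mathbb F_q(u)$.

\section{The Suzuki curve and its automorphisms}\label{sec:curve}

Let $\xi$ be transcendental over $\mathbb F_q$, and let
\[
F=\mathbb F_q(\xi,\theta),\qquad \theta^q+\theta=\xi^{q_0}z,\qquad z=\xi^q+\xi .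
\]

\begin{lemma}\label{lem:F}
The extension $F/\mathbb F_q(\xi)$ is Galois of degree $q$, unramified at all finite places and totally ramified at $\xi=\infty$. The constant field of $F$ is $\mathbb F_q$.
\end{lemma}

\begin{proof}
The roots of $Y^q+Y+\xi^{q_0}z$ are the $\theta+\mu$, $\mu\in\mathbb F_q$, so the extension is Galois and its group is a subgroup of $(\mathbb F_q,+)$. The derivative in $Y$ is $1$, so finite places are unramified. Let $I\subset\mathbb F_q$ be the inertia group at $\infty$. If $I\ne\mathbb F_q$, there is $\lambda\in\mathbb F_q^\times$ with $\operatorname{Tr}(\lambda I)=0$. The element $w=\sum_{k=0}^{2n}(\lambda\theta)^{2^k}$ is moved by $\mu$ to $w+\operatorname{Tr}(\lambda\mu)$, so it is fixed by $I$ and $\mathbb F_q(\xi,w)/\mathbb F_q(\xi)$ is unramified at $\infty$. But $w^2+w=\lambda\xi^{q_0(2q_0+1)}+\lambda\xi^{q_0+1}$, and modulo elements $p^2+p$ with $p\in\mathbb F_q[\xi]$ the right side equals $\lambda^{1/q_0}\xi^{2q_0+1}+\lambda\xi^{q_0+1}$. An equation $w_1^2+w_1=f$ in which $f$ has a pole of odd order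 at $\infty$ defines an extension ramified at $\infty$, a contradiction. So $I=\mathbb F_q$. The unique place over $\infty$ has residue field $\mathbb F_q$, which contains the constant field.
\end{proof}

Let $\infty_X$ be the place of $F$ over $\xi=\infty$. To see the group $Sz(q)\subset GL_4(\mathbb F_q)$ we need four functions on which automorphisms act projectively. Besides $1$ and $\xi$ they are
\[
A=\xi^{2q_0+1}+\theta^{2q_0},\qquad D=\theta^2+\xi A .
\]

\begin{lemma}\label{lem:ident}
The following identities hold:
\begin{alignat}{2}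
A^{q_0}&=\theta+\xi^{q_0+1},&\qquad D^{q_0}&=A+\xi^{q_0}\theta,\label{eq:id12}\\
A^q+A&=\xi^{2q_0}z,&\qquad D^q+D&=\theta^{2q_0}z.\label{eq:id34}
\end{alignat}
At $\infty_X$ the functions $\xi,\theta,A,D$ have poles of orders $q$, $q+q_0$, $q+2q_0$, $N$. In particular $1,\xi,A,D$ are linearly independent over $\mathbb F_q$.
\end{lemma}

\begin{proof}
We use $2q_0^2=q$ and $\xi^q=\xi+z$. First $A^{q_0}=\xi^{q+q_0}+\theta^q=\xi^{q+q_0}+\theta+\xi^{q_0}(\xi^q+\xi)=\theta+\xi^{q_0+1}$, and $D^{q_0}=\theta^{2q_0}+\xi^{q_0}A^{q_0}=\theta^{2q_0}+\xi^{2q_0+1}+\xi^{q_0}\theta$. Next,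
\begin{align*}
A^q+A&=(\xi+z)(\xi^{2q_0}+z^{2q_0})+\xi^{2q_0+1}+(\xi+z)z^{2q_0}=\xi^{2q_0}z,\\
D^q+D&=\xi^{2q_0}z^2+(\xi+z)(A+\xi^{2q_0}z)+\xi A=z(A+\xi^{2q_0+1})=\theta^{2q_0}z .
\end{align*}
The pole order of $\xi$ is $q$ and that of $z$ is $q^2$. If $f^q+f$ has a pole of order $j>0$, then $f$ has a pole of order $j/q$. This gives $(q_0q+q^2)/q$ for $\theta$, $(2q_0q+q^2)/q$ for $A$, and $(2q_0(q+q_0)+q^2)/q=N$ for $D$.
\end{proof}

For $\lambda,\mu\in\mathbb F_q$ and $\kappa\in\mathbb F_q^\times$ the substitutions
\[
s_{\lambda,\mu}\colon(\xi,\theta)\mapsto(\xi+\lambda,\ \theta+\lambda^{q_0}\xi+\mu),\qquad m_\kappa\colon(\xi,\theta)\mapsto(\kappa\xi,\ \kappa^{q_0+1}\theta)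
\]
preserve the equation of $F$: the first fixes $z$ and adds $\lambda^{q_0}z$ to both sides, the second multiplies both sides by $\kappa^{q_0+1}$. They are $\mathbb F_q$-automorphisms of $F$. The $s_{\lambda,\mu}$ form a group $U$ of order $q^2$, and $m_\kappa^{-1}s_{\lambda,\mu}m_\kappa=s_{\kappa\lambda,\,\kappa^{q_0+1}\mu}$. So the products $m_\kappa s_{\lambda,\mu}$ form a group $B$ of order $q^2(q-1)$ with normal subgroups $U$ and $U_0=\{s_{0,\mu}\}$. The quotient $B/U_0$ is the group of affine maps $\xi\mapsto\kappa\xi+\lambda$, and $B/U\cong\mathbb F_q^\times$. Since $s_{\lambda,\mu}^2=s_{0,\lambda^{q_0+1}}$, the elements of $U_0\setminus\{1\}$ have order $2$ and those of $U\setminus U_0$ have order $4$. All of $B$ fixes $\infty_X$, the only pole of $\xi$. One more automorphism moves it.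

\begin{lemma}\label{lem:omega}
The substitution $\omega\colon(\xi,\theta)\mapsto(A/D,\theta/D)$ defines an automorphism of $F$ with $\omega(A)=\xi/D$, $\omega(D)=1/D$ and $\omega^2=1$.
\end{lemma}

\begin{proof}
Let $\xi'=A/D$, $\theta'=\theta/D$. By \eqref{eq:id34} and the equation of $F$,
\begin{align*}
(\theta'^{\,q}+\theta')D^{q+1}&=\theta^qD+\theta D^q=z(\xi^{q_0}D+\theta^{2q_0+1}),\\
(\xi'^{\,q}+\xi')D^{q+1}&=A^qD+AD^q=z(\xi^{2q_0}D+\theta^{2q_0}A).
\end{align*}
So $(\xi',\theta')$ satisfies the equation of $F$ if and only if $D^{q_0}(\xi^{q_0}D+\theta^{2q_0+1})=A^{q_0}(\xi^{2q_0}D+\theta^{2q_0}A)$. Substitute \eqref{eq:id12} and add the two sides. The terms $A\theta^{2q_0+1}$ and $\xi^{2q_0}\theta D$ occur twice, and what remains is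
\[
\xi^{q_0}\bigl[\theta^{2q_0+2}+D(A+\xi^{2q_0+1})+\xi A\theta^{2q_0}\bigr]=\xi^{q_0}\theta^{2q_0}\bigl[\theta^2+D+\xi A\bigr]=0 .
\]
The function $\xi'$ has a simple zero at $\infty_X$, so it is transcendental over $\mathbb F_q$; as the equation of $\theta$ over $\mathbb F_q(\xi)$ is irreducible, $\omega$ is a field endomorphism. Applying $\omega$ to \eqref{eq:id12},
\[
\omega(A)^{q_0}=\theta'+\xi'^{\,q_0+1}=\frac{\theta D^{q_0}+A^{q_0+1}}{D^{q_0+1}}=\frac{\xi^{q_0}(\theta^2+\xi A)}{D^{q_0+1}}=\Bigl(\frac\xi D\Bigr)^{q_0}.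
\]
Thus $\omega(A)=\xi/D$ and $\omega(D)=\theta'^{\,2}+\xi'\omega(A)=(\theta^2+\xi A)/D^2=1/D$. Finally $\omega^2(\xi)=\omega(A)/\omega(D)=\xi$ and $\omega^2(\theta)=\theta'/\omega(D)=\theta$.
\end{proof}

Let $G$ be the group generated by $B$ and $\omega$, and let $\mathbf e=(1,\xi,A,D)^T$.

\begin{proposition}\label{prop:G}
For every $g\in G$ there are $M_g\in GL_4(\mathbb F_q)$ and $j_g\in F^\times$ with $g(\mathbf e)=j_gM_g\mathbf e$, and $G\cong Sz(q)$.
\end{proposition}

\begin{proof}
We compute on generators. Let $g=s_{\lambda,\mu}$ and $\mu_1=\lambda^{2q_0+1}+\mu^{2q_0}$. Using $\lambda^{2q_0^2}=\lambda$,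
\begin{align*}
g(A)&=(\xi^{2q_0}+\lambda^{2q_0})(\xi+\lambda)+\theta^{2q_0}+\lambda\xi^{2q_0}+\mu^{2q_0}=A+\lambda^{2q_0}\xi+\mu_1,\\
g(D)&=\theta^2+\lambda^{2q_0}\xi^2+\mu^2+(\xi+\lambda)(A+\lambda^{2q_0}\xi+\mu_1)=D+\lambda A+\mu^{2q_0}\xi+\lambda\mu_1+\mu^2 .
\end{align*}
Since $\lambda^{2q_0+1}+\mu_1=\mu^{2q_0}$ and $\mu_1^{2q_0}=\lambda^{2q_0+2}+\mu^2$, this says $g(\mathbf e)=S(\lambda,\mu_1)\mathbf e$, and $(\lambda,\mu)\mapsto(\lambda,\mu_1)$ is a bijection of $\mathbb F_q^2$. Next, $m_\kappa(\mathbf e)=\operatorname{diag}(1,\kappa,\kappa^{2q_0+1},\kappa^{2q_0+2})\mathbf e=\kappa^{1+q_0}\Delta(\kappa^{-1})\mathbf e$. By Lemma~\ref{lem:omega}, $\omega(\mathbf e)=D^{-1}J\mathbf e$. If $g,g'$ have the stated form then $gg'(\mathbf e)=g(j_{g'})j_gM_{g'}M_g\mathbf e$. The generators have finite order, so every element of $G$ is a product of generators and has the stated form.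

The matrix $M_g$ is unique up to $\mathbb F_q^\times$. Indeed, if $M\mathbf e=j\mathbf e$ with $M\in GL_4(\mathbb F_q)$ and $j\in F^\times$, then $j$ is an eigenvalue of $M$, hence algebraic over $\mathbb F_q$, hence in $\mathbb F_q$ by Lemma~\ref{lem:F}; then $(M-j)\mathbf e=0$ forces $M=j$ by linear independence. So $g\mapsto M_g$ is an antihomomorphism $G\to PGL_4(\mathbb F_q)$. It is injective: if $M_g$ is scalar, then $g(\mathbf e)$ is a multiple of $\mathbf e$, and the first entries show $g(\mathbf e)=\mathbf e$; so $g$ fixes $\xi$, $A$ and $\theta=A^{q_0}+\xi^{q_0+1}$. Its image is generated by the images of the generators of $Sz(q)$, and $Sz(q)\to PGL_4(\mathbb F_q)$ is injective because $Sz(q)$ has trivial center. Composing with inversion gives $G\cong Sz(q)$.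
\end{proof}

\section{An unramified $Sz(q)$-cover of the affine line}\label{sec:cover}

\subsection{The fixed field of $G$}
We need an explicit generator of $F^G$. The action of $G$ commutes with the $q$-th power map $\Phi$ and is projectively $\mathbb F_q$-linear on $\mathbf e$. The five vectors $\mathbf e,\Phi\mathbf e,\dots,\Phi^4\mathbf e$ of $F^4$ satisfy a linear relation; if it is unique, its coefficients transform under $G$ by powers of $j_g$, and a suitable monomial in them is invariant.

By \eqref{eq:id34} and the equation of $F$,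
\[
(\Phi+1)\mathbf e=z\,\mathbf e',\qquad(\Phi+1)\mathbf e'=z^{2q_0}\mathbf e'',\qquad(\Phi+1)\mathbf e''=z^q\mathbf e''',\qquad(\Phi+1)\mathbf e'''=0,
\]
where $\mathbf e'=(0,1,\xi^{2q_0},\theta^{2q_0})^T$, $\mathbf e''=(0,0,1,\xi^q)^T$, $\mathbf e'''=(0,0,0,1)^T$. Hence $\mathbf e$ is killed by the operator
\begin{equation}\label{eq:op}
(\Phi+1)\,z^{-q}\,(\Phi+1)\,z^{-2q_0}\,(\Phi+1)\,z^{-1}\,(\Phi+1)=\sum_{i=0}^4b_i\Phi^i ,
\end{equation}
where we move $\Phi$ to the right by the rule $\Phi f=f^q\Phi$. The $b_i$ are Laurent polynomials in $z$ over $\mathbb F_2$. The independent vectors $\mathbf e,\mathbf e',\mathbf e'',\mathbf e'''$ lie in the $F$-span of $\mathbf e,\dots,\Phi^3\mathbf e$, so these four vectors are independent and the relation $\sum b_i\Phi^i\mathbf e=0$ is unique up to a factor in $F^\times$. Choosing $1$ in every factor of \eqref{eq:op} gives $b_0=z^{-N}$; choosing $\Phi$ in every factor gives $b_4=z^{-q^2-2q_0q^2-q^3}=z^{-q^2N}$. For $b_1$ we choose $\Phi$ in one factor, which raises the powers of $z$ to its right to the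 $q$-th power. With $Z=z^{q-1}$, the fourth, third, second and first factors give in turn
\begin{equation}\label{eq:r}
r:=b_1/b_0=1+Z^{-1}+Z^{-1-2q_0}+Z^{-N}=Z^{-N}P(Z),\qquad P(Z)=Z^N+Z^{N-1}+Z^q+1 .
\end{equation}

\begin{proposition}\label{prop:v}
For $g\in G$ we have $g(r)=rj_g^{1-q}$ and $g(z)=\lambda_gzj_g^t$ with $\lambda_g\in\mathbb F_q^\times$. The fixed field $F^G$ is $\mathbb F_q(v)$, where $v=r^tz^{q-1}=P(Z)^t/Z^{q^2}$. The extension $F/\mathbb F_q(v)$ is unramified over $v\ne0,\infty$, all its ramification indices over $v=0$ equal $t$, the zeros and poles of $z$ lie over $v=\infty$, and the stabilizer of $\infty_X$ in $G$ is $B$.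
\end{proposition}

\begin{proof}
Apply $g$ to the relation. Since $M_g$ has entries in $\mathbb F_q$, we get $M_g\sum_ig(b_i)j_g^{q^i}\Phi^i\mathbf e=0$, so by uniqueness $(g(b_i)j_g^{q^i})_i$ is proportional to $(b_i)_i$. The ratio $b_1/b_0$ gives $g(r)=rj_g^{1-q}$. The ratio $b_4/b_0=z^{-N(q^2-1)}$ gives $(g(z)/z)^{N(q^2-1)}=j_g^{q^4-1}=(j_g^t)^{N(q^2-1)}$, because $tN=q^2+1$. So $g(z)/(zj_g^t)$ is a root of unity in $F$, that is, an element of $\mathbb F_q^\times$. It follows that $g(v)=v$.

As $P(0)=1$, the rational function $P(Z)^t/Z^{q^2}$ has degree $tN=q^2+1$. In the tower $F\supset\mathbb F_q(\xi)\supset\mathbb F_q(z)\supset\mathbb F_q(Z)$ the degrees are $q$, $q$, $q-1$. So $[F:\mathbb F_q(v)]=q^2(q-1)(q^2+1)=|G|$, and $F^G=\mathbb F_q(v)$.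

Each step of the tower is totally ramified at infinity; the first two steps are unramified elsewhere, and the third is ramified only over $Z=0,\infty$. Both $Z=0$ and $Z=\infty$ are poles of $v$. Since $N$ is odd, $P'=Z^{N-1}$; so $P$ has simple roots, and $dv/v=Z^{N-1}dZ/P$ because $t$ is odd and $q^2$ is even. Thus $\mathbb F_q(Z)/\mathbb F_q(v)$ is unramified over $v\ne0,\infty$ and has index $t$ at each root of $P$. At $Z=\infty$ the function $v$ has a simple pole. Hence $\infty_X$ has ramification index $q^2(q-1)$ and residue degree $1$ over $\mathbb F_q(v)$, so its stabilizer has order $q^2(q-1)$. It contains $B$ and therefore equals $B$.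
\end{proof}

\subsection{Removing the tame ramification}
The cover $F/\mathbb F_q(v)$ is still ramified over $v=0$, tamely and of index $t$ everywhere. Adjoining a $t$-th root of $v$ removes this. Since $v=r^tz^{q-1}$, it amounts to adjoining the element $\rho$ predicted in Section~\ref{sec:eight}. Let
\[
L=F(\rho),\qquad\rho^t=z,\qquad u=\rho^{q-1}r,\qquad\text{so that }u^t=v .
\]

\begin{proposition}\label{prop:cover}
\begin{enumerate}
\item[(a)] $L/\mathbb F_q(u)$ is Galois, restriction to $F$ identifies its group with $G$, and the constant field of $L$ is $\mathbb F_q$.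
\item[(b)] $L/\mathbb F_q(u)$ is unramified over all finite places of $\mathbb F_q(u)$.
\item[(c)] There is a unique place $\infty_L$ of $L$ over $\infty_X$. The completion $K$ of $L$ at $\infty_L$ has residue field $\mathbb F_q$ and is a totally ramified Galois extension of $K_0=\mathbb F_q((1/u))$ with group $B$.
\end{enumerate}
\end{proposition}

\begin{proof}
The pole order $q^2$ of $z$ at $\infty_X$ is prime to $t$. So $[L:F]=t$, the place $\infty_X$ is totally ramified in $L$, and $\infty_L$ has residue field $\mathbb F_q$; this also gives the constant field. We have $\rho^{q-1}=u/r\in F(u)$, $\rho^t\in F$ and $\gcd(t,q-1)=1$, so $L=F(u)$ is the compositum of $F$ and $\mathbb F_q(u)$. Hence $L/\mathbb F_q(u)$ is Galois and its group embeds in $G$ by restriction. Its degree is $[L:\mathbb F_q(v)]/[\mathbb F_q(u):\mathbb F_q(v)]=t|G|/t$. This proves (a).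

Over $u\ne0,\infty$ the extension is a base change of an unramified one. Over $u=0$ we use Abhyankar's lemma: in a compositum of two extensions with ramification indices $e_1,e_2$ at a place, one of them tame, the ramification index is $\operatorname{lcm}(e_1,e_2)$. Here $e_1=e_2=t$ is odd, so $L$ has index $t$ over $\mathbb F_q(v)$ and index $1$ over $\mathbb F_q(u)$. This proves (b).

An element of $G=\operatorname{Gal}(L/\mathbb F_q(u))$ fixes $\infty_L$ if and only if it fixes $\infty_X$, by uniqueness of $\infty_L$. So the decomposition group is $B$, and $K/K_0$ is totally ramified because both residue fields are $\mathbb F_q$.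
\end{proof}

\section{Representations of $B$ of dimension $d$}\label{sec:borel}

We shall know $\mathcal F_q(\infty)$ only as some irreducible representation of $B$ of dimension $d$. This is enough.

\begin{lemma}\label{lem:borel}
Every irreducible representation of $B$ of dimension $d$ is the restriction $\Lambda|_B$ of one of the two irreducible representations $\Lambda$ of $G$ of degree $d$.
\end{lemma}

\begin{proof}
Let $\Lambda$ be one of them and $\chi$ its character. An element of $B\setminus U$ has nontrivial image in $B/U\cong\mathbb F_q^\times$, so its order shares a prime with $q-1$. By Section~\ref{ss:suzuki} and the coprimality of $q-1,N,t$, its order divides $q-1$, and $\chi$ vanishes on it. Using \eqref{eq:table} on $U_0\setminus\{1\}$ and $U\setminus U_0$,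
\[
\sum_{g\in B}|\chi(g)|^2=d^2+(q-1)q_0^2+(q^2-q)q_0^2=q_0^2(q-1)\cdot2q=|B| ,
\]
so $\Lambda|_B$ is irreducible. It has no $U_0$-invariants, since $\sum_{U_0}\chi=d-(q-1)q_0=0$. The same holds for $\overline\Lambda|_B$, which is not isomorphic to $\Lambda|_B$ because $\chi$ is not real on elements of order $4$. The squares of the dimensions of the irreducible representations of $B$ that are nontrivial on $U_0$ add up to $|B|-|B/U_0|=q(q-1)^2=2d^2$, so these are exactly $\Lambda|_B$ and $\overline\Lambda|_B$. The others are representations of the affine group $B/U_0$ of order $q(q-1)$, which has $q-1$ characters and one irreducible representation of dimension $q-1<d$.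
\end{proof}

\section{A specialization lemma}\label{sec:spec}

Let $K$ be as in Proposition~\ref{prop:cover}, with ring of integers $O$, separable closure $\overline K$ and inertia group $I_K\subset\operatorname{Gal}(\overline K/K)$. The local computation will produce a lisse sheaf on $\mathbb A^1_O$ whose generic fiber has $H^1_c$ of dimension $d$ and whose special fiber has a much smaller $H^1_c$ (of dimension $q_0$, as we shall see). The small terms have high degree in $\delta$, so the Swan conductor at $\infty$ jumps, and the cohomology of the two fibers cannot be isomorphic. What survives is injectivity.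

\begin{lemma}\label{lem:spec}
Let $\mathcal L$ be a lisse sheaf of rank one on $\mathbb A^1_O$ given by a character of finite order. There is an injective $\operatorname{Gal}(\overline K/K)$-equivariant map
\[
H^1_c(\mathbb A^1_{\overline{\mathbb F}_q},\mathcal L)\longrightarrow H^1_c(\mathbb A^1_{\overline K},\mathcal L),
\]
where the group acts on the source through $\operatorname{Gal}(\overline{\mathbb F}_q/\mathbb F_q)$.
\end{lemma}

\begin{proof}
The character takes values in the units of the ring of integers $O_E$ of a finite extension $E/\mathbb Q_\ell$. We first work with coefficients in a finite quotient of $O_E$. Let $S$ be the spectrum of the strict henselization of $O$, the ring of integers of $K^{ur}$, with closed point $s=\operatorname{Spec}\overline{\mathbb F}_q$ and generic point $\eta$; let $\bar\eta=\operatorname{Spec}\overline K$. Let $j\colon\mathbb A^1_S\to\mathbb P^1_S$, $i\colon\mathbb P^1_s\to\mathbb P^1_S$ and $k\colon\mathbb P^1_\eta\to\mathbb P^1_S$ be the inclusions, and $\mathcal H=j_!\mathcal L$. The map is the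 composite
\[
H^1(\mathbb P^1_s,\mathcal H)\xleftarrow{\ \sim\ }H^1(\mathbb P^1_S,\mathcal H)\xrightarrow{\ \mathrm{res}_1\ }H^1(\mathbb P^1_\eta,\mathcal H)\xrightarrow{\ \mathrm{res}_2\ }H^1(\mathbb P^1_{\bar\eta},\mathcal H),
\]
in which the first arrow is an isomorphism by proper base change and the outer terms are the groups $H^1_c$ of the statement. Since $\mathcal H$ comes from $\mathbb P^1_O$, the group $\operatorname{Gal}(\overline K/K)$ acts on all terms by transport of structure, through $\operatorname{Gal}(\overline{\mathbb F}_q/\mathbb F_q)$ on the first two, and the maps are equivariant.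

\emph{$\mathrm{res}_1$ is injective.} By the triangle $i_*Ri^!\mathcal H\to\mathcal H\to Rk_*k^*\mathcal H$, the kernel is a quotient of $H^1(\mathbb P^1_s,Ri^!\mathcal H)$, so it suffices to show $R^0i^!\mathcal H=R^1i^!\mathcal H=0$. Let $x$ be a geometric point of $\mathbb P^1_s$ and $T_x$ the strict localization of $\mathbb P^1_S$ at $x$. It is the spectrum of a regular local ring, which is a domain, so the nonempty open subset $T_{x,\eta}=T_x\times_S\eta$ is irreducible. The stalks at $x$ of $R^0i^!\mathcal H$ and $R^1i^!\mathcal H$ are the kernel and cokernel of $\mathcal H_x\to H^0(T_{x,\eta},\mathcal H)$. If $x\in\mathbb A^1_s$, then $\mathcal H$ is constant on $T_x$, and the map is an isomorphism because $T_{x,\eta}$ is connected. If $x=\infty$, then $\mathcal H_x=0$, and we must show that every section of $\mathcal H$ on $T_{x,\eta}$ vanishes. The support of a section is closed. It is contained in the open locus where $\mathcal H=\mathcal L$, and it is open there because $\mathcal L$ is locally constant. So it is open and closed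 in $T_{x,\eta}$. It misses the point $\infty_\eta$, which lies in $T_{x,\eta}$ because the section at infinity $S\to\mathbb P^1_S$ lifts to $T_x$. Hence it is empty.

\emph{$\mathrm{res}_2$ is injective.} By the Hochschild--Serre spectral sequence for $\overline K/K^{ur}$, the kernel is $H^1(I_K,H^0_c(\mathbb A^1_{\bar\eta},\mathcal L))$, and $H^0_c(\mathbb A^1_{\bar\eta},\mathcal L)=0$.

An inverse limit of injective maps is injective, and tensoring over $O_E$ with $\overline{\mathbb Q}_\ell$ is exact.
\end{proof}

\section{The local computation}\label{sec:local}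

The field $K$ contains $\xi,\theta,\rho,u$. Let $\deg_\infty$ be minus the valuation of $K$, normalized by $\deg_\infty\xi=1$, and for $p\in K[\delta]$ let $\deg_\infty p$ be the maximum of $\deg_\infty$ over the coefficients. Then $\deg_\infty\delta=0$, $\deg_\infty(pp')\le\deg_\infty p+\deg_\infty p'$, and $p\in\mathfrak m[\delta]$ if and only if $\deg_\infty p<0$. We use the relation $\sim$ of Section~\ref{sec:eight}. Put
\[
c=\xi^{q_0},\qquad a=c^2+c=(\xi^2+\xi)^{q_0},
\]
and for $e\in q_0^{-1}\mathbb Z$ let $a^e=(\xi^2+\xi)^{q_0e}$, so that $\deg_\infty a^e=2q_0e$. The analog of the telescoping sum of Section~\ref{sec:eight} is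
\begin{equation}\label{eq:tele}
\sum_{m=-n}^na^{2^m}=\sum_{k=0}^{2n}(\xi^2+\xi)^{2^k}=\xi^q+\xi=z .
\end{equation}
We change the coordinate on $\mathbb A^1_K$ by $x=\rho^{2-2q_0}(a+\delta)$. Since $\rho^t=z$ and $(q-1)+(2-2q_0)=t$,
\[
y:=x^t=z^{2-2q_0}(a+\delta)^t,\qquad ux=zr\,(a+\delta).
\]

\begin{proposition}\label{prop:local}
In $W_2(K[\delta])$ we have $\mathbf h(y)+[0,ux]\sim[\delta,\,h(\delta)+\delta]$.
\end{proposition}

We first dispose of the constant term; this is the only place where $\theta$ is used.

\begin{lemma}\label{lem:const}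
$\mathbf h(a)\sim0$.
\end{lemma}

\begin{proof}
By \eqref{eq:witt}, $[c,0]=-[c,0]+[0,c^2]$, so $[a,0]=[c^2,0]+[c,0]+[0,c^3]=(\varphi-1)[c,0]+[0,c^2+c^3]$. Further,
\[
h(c^2+c)=\sum_{m=1}^n\bigl(c^{2^{m+1}+2}+c^{2^{m+1}+1}+c^{2^m+2}+c^{2^m+1}\bigr).
\]
The first term is the square of the fourth, so their sum is $\sim0$. The third term is $c^4\sim c^2$ for $m=1$ and $\sim c^{2^{m-1}+1}$ for $m\ge2$. Therefore
\[
c^2+c^3+h(a)\sim c^3+\sum_{m=2}^{n+1}c^{2^m+1}+\sum_{m=1}^{n-1}c^{2^m+1}=c^{q_0+1}+c^{2q_0+1}.
\]
Now $c^{q_0+1}=(\xi^{q_0+1})^{q_0}\sim\xi^{q_0+1}$ and $c^{2q_0+1}=\xi^{q+q_0}$. The sum is $\xi^{q_0}z=\theta^q+\theta\sim0$.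
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
All inequalities below use $q_0\ge2$.

\emph{Step 1: expansion of $y$.} Since $t=1+2q_0(q_0-1)$,
\[
y=(1+\epsilon)(a+\delta)(1+w)^{q_0-1},\qquad w=(\delta/a)^{2q_0},\qquad1+\epsilon=(z/a^{q_0})^{2-2q_0}.
\]
By \eqref{eq:tele}, $z/a^{q_0}=1+\tau$ with $\tau=\sum_{m=-n}^{n-1}a^{2^m-q_0}$. Hence
\[
\tau^2=\sum_{m=-n}^{n-1}a^{2^{m+1}-2q_0}\in a^{-q_0}(1+\mathfrak m),\qquad 1+\epsilon=\frac{1+\tau^2}{1+\tau^{2q_0}},\qquad\epsilon-\tau^2=\frac{\tau^{2q_0}(1+\tau^2)}{1+\tau^{2q_0}} .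
\]
So $\deg_\infty\tau^2=-q$ and $\deg_\infty(\epsilon-\tau^2)=-qq_0$; in particular $\epsilon\in a^{-q_0}(1+\mathfrak m)$. In characteristic two $(1+w)^{q_0-1}=(1+w^{q_0})/(1+w)=\sum_{k<q_0}w^k$, so
\[
y=a+\delta+\nu,\qquad\nu=\epsilon a+\epsilon\delta+\nu',\qquad\nu'=(1+\epsilon)(a+\delta)\sum_{1\le k<q_0}w^k .
\]
We have $\deg_\infty w=-4q_0^2=-2q$, hence $\deg_\infty\nu'\le2q_0-2q$ and $\deg_\infty\nu\le2q_0-q<0$.

\emph{Step 2: expansion of $\mathbf h(y)$.} Applying \eqref{eq:polar} twice,
\[
\mathbf h(y)=\mathbf h(a)+\mathbf h(\delta)+\mathbf h(\nu)+[0,\langle a,\delta\rangle+\langle a,\nu\rangle+\langle\delta,\nu\rangle].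
\]
Here $\mathbf h(a)\sim0$ by Lemma~\ref{lem:const}, and $\mathbf h(\nu)\sim0$, $\langle\delta,\nu\rangle\sim0$ because $\nu\in\mathfrak m[\delta]$. Since $a\delta^{2^m}=(a^{2^{-m}}\delta)^{2^m}\sim a^{2^{-m}}\delta$, identity \eqref{eq:tele} gives
\[
\langle a,\delta\rangle=\sum_{m=0}^na^{2^m}\delta+\sum_{m=1}^na\delta^{2^m}\sim z\delta .
\]

\emph{Step 3: the term $\langle a,\nu\rangle\sim a+\delta$.} For $m\ge1$, $\deg_\infty(a\nu^{2^m})\le2q_0+2(2q_0-q)=2q_0(3-2q_0)<0$. The other terms add up to $z_+\nu$ with $z_+=\sum_{l=0}^na^{2^l}\in a^{q_0}(1+\mathfrak m)$, $\deg_\infty z_+=q$. We treat the three parts of $\nu$. First, $\deg_\infty(z_+\nu')\le2q_0-q<0$. Second, $z_+\epsilon\in1+\mathfrak m$, so $z_+\epsilon\delta\sim\delta$. Third, $\deg_\infty(z_+a(\epsilon-\tau^2))=q+2q_0-qq_0<0$, so $z_+\epsilon a\sim az_+\tau^2$, and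
\[
az_+\tau^2=\sum_{l=0}^n\ \sum_{m=-n}^{n-1}a^{1+2^l+2^{m+1}-2q_0}.
\]
The pair $(l,m)=(n,n-1)$ gives $a$. For every other pair one of $2^l$, $2^{m+1}$ is at most $q_0/2$, so the exponent is at most $1-q_0/2$. This is negative if $n\ge2$. If $n=1$, the pairs $(1,-1)$ and $(0,0)$ each give $1$ and cancel, and $(0,-1)$ gives $a^{-1}$. In all cases $az_+\tau^2\sim a$.

\emph{Step 4: the term $ux\sim a+z\delta$.} By \eqref{eq:r}, $\deg_\infty(r-1)=-q(q-1)$, so $\deg_\infty(z(a+\delta)(r-1))\le q+2q_0-q(q-1)<0$ and $ux\sim za+z\delta$. By \eqref{eq:tele},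
\[
za=a^2+\sum_{m=1}^n\bigl(a^{1+2^m}+a^{1+2^{-m}}\bigr)\sim a^2\sim a,
\]
because $a^{1+2^m}=(a^{1+2^{-m}})^{2^m}$.

Adding up, $\mathbf h(y)+[0,ux]\sim\mathbf h(\delta)+[0,\,z\delta+(a+\delta)+(a+z\delta)]=[\delta,h(\delta)+\delta]$.
\end{proof}

Let $\Psi=[\delta,h(\delta)+\delta]$ and $H=H^1_c(\mathbb A^1_{\overline{\mathbb F}_q},\mathcal L_{\psi_2(\Psi)})$. Through $u\in K$ we view $\mathcal F_q$ as a representation of $\operatorname{Gal}(\overline K/K)$.

\begin{proposition}\label{prop:H}
There is an injective $\operatorname{Gal}(\overline K/K)$-equivariant map $H\to\mathcal F_q$, where the group acts on $H$ through $\operatorname{Gal}(\overline{\mathbb F}_q/\mathbb F_q)$. Moreover $\operatorname{Trace}(\mathrm{Frob}_q\mid H)=-\frac q2(1-i)$; in particular $H\ne0$.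
\end{proposition}

\begin{proof}
By proper base change, $\mathcal F_q$ restricted to $\operatorname{Gal}(\overline K/K)$ is $H^1_c(\mathbb A^1_{\overline K},\mathcal L_{\psi_2(\mathbf w)})$ with $\mathbf w=\mathbf h(y)+[0,ux]$. By Proposition~\ref{prop:local}, $\mathbf w=\Psi+\Theta+(\varphi-1)\Xi$ with $\Theta\in W_2(\mathfrak m[\delta])$ and $\Xi\in W_2(K[\delta])$. So $\mathcal L_{\psi_2(\mathbf w)}\cong\mathcal L_{\psi_2(\Psi+\Theta)}$ on $\mathbb A^1_K$. As $\Psi+\Theta\in W_2(O[\delta])$ reduces to $\Psi$ modulo $\mathfrak m$, this sheaf extends to a lisse sheaf on $\mathbb A^1_O$ with special fiber $\mathcal L_{\psi_2(\Psi)}$, and Lemma~\ref{lem:spec} gives the map.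

By Lemma~\ref{lem:trace}, for $\delta\in\mathbb F_q$ the trace of $\Psi(\delta)$ is $[\operatorname{Tr}\delta,\operatorname{Tr}\delta]$, and $\psi_2$ of it is $1$ if $\operatorname{Tr}\delta=0$ and $i^3=-i$ if $\operatorname{Tr}\delta=1$. A geometrically constant sheaf of rank one has constant trace function on $\mathbb F_q$, so $\mathcal L_{\psi_2(\Psi)}$ is not geometrically constant and only $H^1_c$ is nonzero. The trace formula gives $-\operatorname{Trace}(\mathrm{Frob}_q\mid H)=\frac q2+\frac q2(-i)$.
\end{proof}

The linear term $\delta$ found in Step~3 matters here: without it the values would be $1$ and $i$, and the trace would be the complex conjugate.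

\section{Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:corrected}(i)}\label{sec:proof1}

\subsection{The geometric isomorphism}
The field $\overline K$ is also a separable closure of $K_0$, and we take for $I_\infty$ the inertia subgroup of $\operatorname{Gal}(\overline K/K_0)$. Since $K/K_0$ is Galois and totally ramified, $I_K$ is normal in $I_\infty$ and $I_\infty/I_K=\operatorname{Gal}(K/K_0)=B$. The subspace $\mathcal F_q(\infty)^{I_K}$ is stable under $I_\infty$, and it is nonzero by Proposition~\ref{prop:H}. By Lemma~\ref{lem:fourier}(a) it is everything. So $\mathcal F_q(\infty)$ is an irreducible representation of $B$ of dimension $d$, and by Lemma~\ref{lem:borel} it is $\Lambda|_B$ for an irreducible representation $\Lambda$ of $G$ of degree $d$.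

By Proposition~\ref{prop:cover}(b) we can define a local system $\mathcal W$ on $\mathbb A^1/\mathbb F_q$ by
\[
\pi_1(\mathbb A^1/\mathbb F_q)\longrightarrow\operatorname{Gal}(L/\mathbb F_q(u))=G\xrightarrow{\ \Lambda\ }GL_d(\overline{\mathbb Q}_\ell).
\]
Because the constant field of $L$ is $\mathbb F_q$, the geometric fundamental group already surjects onto $G$. So both monodromy groups of $\mathcal W$ are $\Lambda(G)$, and $\Lambda$ is faithful since $G$ is simple. The composite $\operatorname{Gal}(\overline K/K_0)\to G$ is the restriction map onto $\operatorname{Gal}(K/K_0)=B$. Hence $\mathcal W(\infty)\cong\Lambda|_B\cong\mathcal F_q(\infty)$, and Lemma~\ref{lem:fourier}(b) gives $\mathcal W\cong\mathcal F_q$ over $\overline{\mathbb F}_2$. This proves Theorem~\ref{thm:main}(a).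

\subsection{The constant}
Both sheaves are geometrically irreducible and geometrically isomorphic, so by Schur's lemma the space of geometric homomorphisms $\mathcal W\to\mathcal F_q$ is a line. Frobenius acts on it by a scalar $\alpha_1$, and $\mathcal F_q\cong\mathcal W\otimes\alpha_1^{\deg_q}$ on $\mathbb A^1/\mathbb F_q$. The group $\operatorname{Gal}(\overline K/K)$ fixes $L$, so it acts trivially on $\mathcal W$. As $K$ has residue field $\mathbb F_q$, a lift of $\mathrm{Frob}_q$ to this group acts on $\mathcal F_q$, and on its subspace $H$, as the scalar $\alpha_1$. By Proposition~\ref{prop:H},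
\[
(\dim H)\,\alpha_1=-\tfrac q2(1-i).
\]
Since $\mathcal F_q$ is pure of weight one and $\Lambda(G)$ is finite, $|\alpha_1|=\sqrt q$. So $\dim H=\sqrt{q/2}=q_0$ and $\alpha_1=-q_0(1-i)=\alpha$. This proves Theorem~\ref{thm:main}(b).

\subsection{Twists}

\begin{lemma}\label{lem:twist}
Let $k/\mathbb F_q$ be a finite extension of degree $j$ and $\varpi$ a scalar. The arithmetic monodromy group of $\mathcal W\otimes\varpi^{\deg_q}$ over $k$ contains $\Lambda(G)$ and the scalar $\varpi^j$. For $k=\mathbb F_q$, it is isomorphic to $Sz(q)$ if and only if $\varpi=1$, and it is $\{\pm1\}\times\Lambda(G)$ if $\varpi=-1$.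
\end{lemma}

\begin{proof}
The group contains the geometric group $\Lambda(G)$, and a Frobenius element at a point of $k$ maps to $\varpi^j\Lambda(g)$ for some $g\in G$; so it contains $\varpi^j$. Let $k=\mathbb F_q$. If the group is isomorphic to $Sz(q)$, it equals $\Lambda(G)$ by orders, and the scalar $\varpi$ lies in the trivial center of $\Lambda(G)$. The converse is Theorem~\ref{thm:main}(b). If $\varpi=-1$, the group is contained in $\{\pm1\}\cdot\Lambda(G)$ and contains both factors, and $-1\notin\Lambda(G)$.
\end{proof}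

Over $\mathbb F_q$ we have $\mathcal F_q\otimes\gamma^{-\deg}\cong\mathcal W\otimes\varpi^{\deg_q}$ with $\varpi=\alpha/\gamma^{2n+1}$. Lemma~\ref{lem:twist} gives the first claim of Theorem~\ref{thm:corrected}(i). Now $\alpha=2^n\sqrt2\,\zeta_8^3$ and $\beta_q=\sqrt2\,\zeta_8^{\pm1}$, with sign $+$ for odd $n$ and $-$ for even $n$. Reducing the exponents $\pm(2n+1)$ and $3(2n+1)$ modulo $8$ gives the following table.
\[
\begin{array}{c|cccc}
n\bmod4&0&1&2&3\\ \hline
\beta_q&1-i&1+i&1-i&1+i\\
\beta_q^{2n+1}/(2^n\sqrt2)&\zeta_8^{7}&\zeta_8^{3}&\zeta_8^{3}&\zeta_8^{7}\\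
\beta_q'&-1+i&1+i&1-i&-1-i
\end{array}
\]
As $\zeta_8^7=-\zeta_8^3$, the second row shows $\beta_q^{2n+1}=\pm\alpha$ with the signs stated in Theorem~\ref{thm:main}(c); for example $(1+i)^7=8(1-i)=-\alpha$ for $n=3$. So $\mathcal G_q$ is $\mathcal W$ or $\mathcal W\otimes(-1)^{\deg_q}$ over $\mathbb F_q$, and Lemma~\ref{lem:twist} completes the proof of Theorem~\ref{thm:main}. Since $(2n+1)^2\equiv1\pmod8$, we have $(\beta_q')^{2n+1}=2^n\sqrt2\,\zeta_8^{3(2n+1)^2}=\alpha$. No other element of $\{\pm1\pm i\}=\mu_4\cdot(1+i)$ has this property, because raising to the odd power $2n+1$ is injective on $\mu_4$. Comparing the first and third rows of the table finishes the proof of Theorem~\ref{thm:corrected}(i). \qed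

\section{A polynomial with splitting field $L$}\label{sec:poly}

To treat ground fields not containing $\mathbb F_q$ we must descend the cover $L$ to $\mathbb F_2(u)$. The operator \eqref{eq:op} does this. Dividing $\mathbf e$ by $\rho$ removes the factors $j_g$, so that the projective action of $G$ becomes linear and all coefficients of the relation become invariant.

Let $\mathbf E=\rho^{-1}\mathbf e$, let $V\subset L$ be the $\mathbb F_q$-span of its entries, and let $c_i=(b_i/b_0)\rho^{q^i-1}$. Then $c_0=1$, $c_1=r\rho^{q-1}=u$, and $c_4=z^{-N(q^2-1)}\rho^{tN(q^2-1)}=1$. Put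
\[
Q_u(Y)=Y^{q^4}+c_3Y^{q^3}+c_2Y^{q^2}+uY^q+Y .
\]

\begin{proposition}\label{prop:Q}
The space $V$ has dimension $4$, is stable under $G=\operatorname{Gal}(L/\mathbb F_q(u))$, and is the set of roots of $Q_u$. The coefficients $c_2,c_3$ lie in $\mathbb F_2[u]$, and $L$ is the splitting field of $Q_u$ over $\mathbb F_2(u)$.
\end{proposition}

\begin{proof}
Dividing $\sum b_i\Phi^i(\rho\mathbf E)=0$ by $b_0\rho$ shows that the entries of $\mathbf E$ are roots of $Q_u$. As $Q_u$ is $\mathbb F_q$-linear, all elements of $V$ are roots. By Lemma~\ref{lem:ident}, $|V|=q^4=\deg Q_u$, so $Q_u=\prod_{y\in V}(Y-y)$.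

Let $g\in G$. By Proposition~\ref{prop:v}, $(g(\rho)/(\rho j_g))^t=\lambda_g$, so $\lambda'=g(\rho)/(\rho j_g)$ lies in the constant field $\mathbb F_q$ of $L$, and $g(\mathbf E)=\lambda'^{-1}M_g\mathbf E$. Thus $V$ is $G$-stable and $c_i\in L^G=\mathbb F_q(u)$. The $c_i$ are Laurent polynomials in $\rho$ over $\mathbb F_2$, so their poles are among the zeros and poles of $z$, which lie over $u=\infty$. Hence $c_i\in\mathbb F_q[u]$. The automorphism of $\mathbb F_q(\rho)$ that fixes $\rho$ and squares the constants fixes $u$ and the $c_i$, which lie in $\mathbb F_2(\rho)$, and it acts on $\mathbb F_q[u]$ by squaring coefficients. So $c_i\in\mathbb F_2[u]$.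

The splitting field $\mathbb F_2(u)(V)$ contains the ratios $(\lambda y)/y=\lambda\in\mathbb F_q$, and it contains $\rho^{-1},\xi/\rho,A/\rho$, hence $\rho,\xi,A$ and $\theta=A^{q_0}+\xi^{q_0+1}$. It is therefore $L$.
\end{proof}

\begin{proposition}\label{prop:frob}
For $u_0\in\mathbb F_q$ let $g_{u_0}\in G$ be a geometric Frobenius element at $u=u_0$. Then $\operatorname{tr}(g_{u_0}\mid V)=u_0$. As $u_0$ runs over $\mathbb F_q^\times$, the class of $g_{u_0}$ runs exactly once through the nontrivial classes of odd order in $G$.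
\end{proposition}

\begin{proof}
Fix a place of $L$ over $u_0$. The elements of $V$ are integral over $\mathbb F_q[u]$, and their reductions are the roots of the specialization $Q_{u_0}$, counted with multiplicity. Since $Q_{u_0}'=1$, these roots are distinct; so reduction is an $\mathbb F_q$-linear bijection from $V$ onto the root set $\overline V$ of $Q_{u_0}$, and the arithmetic Frobenius $g_{u_0}^{-1}$ acts on $\overline V$ as $y\mapsto y^q$. It is therefore killed by $X^4+c_3(u_0)X^3+c_2(u_0)X^2+u_0X+1$. A relation of smaller degree would give a nonzero polynomial of degree $<q^4$ vanishing on $\overline V$, which is impossible. So this is the characteristic polynomial of $g_{u_0}^{-1}$. That of $g_{u_0}$ is the reversed polynomial $X^4+u_0X^3+\cdots$, and the trace is $u_0$.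

Elements of order $1,2,4$ act unipotently on $V$ and have trace $4=0$. So for $u_0\ne0$ the element $g_{u_0}$ is nontrivial of odd order, and different $u_0$ give different classes. There are exactly $q-1$ such classes by \eqref{eq:table}.
\end{proof}

\begin{remark}\label{rem:second}
This gives a second determination of the constant, which uses only the existence of an isomorphism $\mathcal F_q\cong\mathcal W\otimes\alpha_1^{\deg_q}$. By Proposition~\ref{prop:frob} and \eqref{eq:table}, the traces of $\mathcal W$ at the points of $\mathbb F_q^\times$ add up to $\frac{q+2q_0}4-\frac{q-2q_0}4=q_0$. By Theorem~\ref{thm:corrected}(iii), those of $\mathcal F_q$ add up to $q_0\alpha$. Hence $\alpha_1=\alpha$. For $q=128$ the failure of the conjecture can be read off from the multiplicities: if the arithmetic group of $\mathcal G_{128}$ were $Sz(128)$, then $\mathcal G_{128}$ would be $\mathcal W$ by Lemma~\ref{lem:twist}, and its traces on $\mathbb F_{128}^\times$ would be $+1$ exactly $36$ times and $-1$ exactly $28$ times. They are $+1$ exactly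 $28$ times and $-1$ exactly $36$ times.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:corrected}(ii)]
\emph{The Galois group over $\mathbb F_2(u)$.} Let $\Gamma=\operatorname{Gal}(L/\mathbb F_2(u))$. It contains $G$ as a normal subgroup of index $2n+1$. We claim that the centralizer of $G$ in $\Gamma$ is trivial. An element $\sigma\in\Gamma$ permutes the roots of $Q_u$ and acts on $V$ semilinearly with respect to $\bar\sigma=\sigma|_{\mathbb F_q}$. The matrix of $\sigma g\sigma^{-1}$ in the basis $(\sigma y_i)$ is obtained from that of $g$ in the basis $(y_i)$ by applying $\bar\sigma$, so $\operatorname{tr}(\sigma g\sigma^{-1}\mid V)=\bar\sigma(\operatorname{tr}(g\mid V))$ for $g\in G$. By Proposition~\ref{prop:frob} every element of $\mathbb F_q$ is a trace. So if $\sigma$ centralizes $G$, then $\bar\sigma=1$ and $\sigma$ lies in the center of $G$, which is trivial. Thus conjugation embeds $\Gamma$ in $\operatorname{Aut}(G)$, and both groups have order $(2n+1)|G|$; so $\Gamma\cong\operatorname{Aut}(Sz(q))$.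

The extension $L/\mathbb F_2(u)$ is unramified at finite places, so $\Gamma$ is a quotient of $\pi_1(\mathbb A^1/\mathbb F_2)$. The image of $\pi_1(\mathbb A^1/\mathbb F_{2^m})$ is the Galois group of $L$ over $L\cap\mathbb F_{2^m}(u)$, and this field is $(\mathbb F_q\cap\mathbb F_{2^m})(u)$ because $\mathbb F_q$ is the constant field of $L$. So the image contains $G$ with index $(2n+1)/\gcd(m,2n+1)$. As $\Gamma/G$ is cyclic, there is only one such subgroup, and it is $\Gamma_m$.

\emph{The corrected twist.} Let $R$ be the representation of $\pi_1(\mathbb A^1/\mathbb F_2)$ given by $\mathcal F_q\otimes(\beta_q')^{-\deg}$. Its restriction to $\pi_1(\mathbb A^1/\mathbb F_q)$ is $\mathcal W$. The kernel of $\pi_1(\mathbb A^1/\mathbb F_2)\to\Gamma$ fixes $L\supset\mathbb F_q$, so it lies in $\pi_1(\mathbb A^1/\mathbb F_q)$ and acts trivially on $\mathcal W$. Hence $R$ factors through $\Gamma$, and $R|_G=\Lambda$ is faithful. The kernel of $R$ in $\Gamma$ is a normal subgroup meeting the normal subgroup $G$ trivially; it therefore centralizes $G$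 and is trivial. So $R$ is faithful on $\Gamma$, and the arithmetic group over $\mathbb F_{2^m}$ is $R(\Gamma_m)\cong\Gamma_m$.

\emph{The sheaf $\mathcal G_q$.} If $n\equiv1,2\pmod4$, then $\mathcal G_q=R$. If $n\equiv0,3\pmod4$, then $\mathcal G_q=R\otimes(-1)^{\deg}$, and the twist is trivial over $\mathbb F_{2^m}$ when $m$ is even. Let $m$ be odd. The field $\mathbb F_{2^{m(2n+1)}}$ contains $\mathbb F_{2^m}$ and has odd degree $m$ over $\mathbb F_q$, where $\mathcal G_q\cong\mathcal W\otimes(-1)^{\deg_q}$. By Lemma~\ref{lem:twist} the arithmetic group over this field contains $-1$, and so does the arithmetic group over $\mathbb F_{2^m}$. The latter is contained in $\{\pm1\}\cdot R(\Gamma_m)$ and contains one of $\pm R(\sigma)$ for each $\sigma\in\Gamma_m$, so it equals $\{\pm1\}\cdot R(\Gamma_m)$. Finally $-1\notin R(\Gamma_m)$: as $R$ is faithful, a preimage of $-1$ would centralize $G$ and so be trivial. The group is $\{\pm1\}\times\Gamma_m$.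
\end{proof}

\begin{thebibliography}{9}

\bibitem{conj}
\emph{Exponential sums, Ree groups and Suzuki groups: conjectures},
\texttt{https://web.math.princeton.edu/\textasciitilde nmk/suzuki29limiting.pdf}.

\bibitem{hb}
Huppert and Blackburn, \emph{Finite Groups III}.

\bibitem{katz}
Katz, \emph{Exponential Sums and Differential Equations}.

\bibitem{laumon}
Laumon, Publ. IHES 65.

\bibitem{suzuki}
M. Suzuki, \emph{On a class of doubly transitive groups}, Ann. of Math. 75 (1962).

\end{thebibliography}
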